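\title{Compact rotoids are Dugundji compacta}

\begin{abstract}
A space $X$ is a rotoid if some homeomorphism of $X\times X$ onto itself fixes an axis $\{e\}\times X$ pointwise and sends each diagonal point $(x,x)$ to $(x,e)$; every topological group is a rotoid. We prove that every compact rotoid is a Dugundji compactum. More generally, if $X$ and $Y$ are compact and a homeomorphism of $X\times X$ onto $X\times Y$ sends each $(x,x)$ to $(x,e)$, then $X$ and $Y$ are Dugundji compacta. The main step shows that every quotient map of $X$ compatible with the homeomorphism is open; it applies a set-theoretic lemma on rectangles to Vietoris limits of fibers. We also prove a stable converse for zero-dimensional compacta, and we show by examples that the literal converse fails and that the homeomorphism cannot be replaced by an embedding.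
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, spaces are Tychonoff and nonempty unless said otherwise, \emph{compact} means compact Hausdorff, and \emph{zero-dimensional} means having a base of clopen sets. We write $D=\{0,1\}$ for the two-point discrete space and $w(X)$ for the weight of $X$, the least cardinality of a base.

In a topological group $G$ with neutral element $e$, the map
\begin{equation}\label{eq:shear}
H(x,y)=(x,x^{-1}y)
\end{equation}
is a homeomorphism of $G\times G$ onto itself, with inverse $(x,z)\mapsto(x,xz)$. It fixes every point of the axis $\{e\}\times G$ and carries the diagonal onto the other axis $G\times\{e\}$. Keeping these properties and forgetting the multiplication gives the following notion.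

\begin{definition}\label{def:rotoid}
A space $X$ is a \emph{rotoid} if there are a point $e\in X$ and a homeomorphism $H$ of $X\times X$ onto itself such that $H(e,x)=(e,x)$ and $H(x,x)=(x,e)$ for every $x\in X$.
\end{definition}

Much of the group structure is lost in this passage. The map \eqref{eq:shear} preserves the first coordinate, so it restricts to the translations $y\mapsto x^{-1}y$ of $G$. In a rotoid, $H$ is prescribed only on the diagonal and on one axis. Elsewhere it may mix the two coordinates, and the definition hands us no homeomorphism of $X$ itself other than the identity.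

\begin{definition}\label{def:dug}
A compact space $X$ is a \emph{Dugundji compactum} if, for every zero-dimensional compact space $Z$, every closed (possibly empty) subset $A\subseteq Z$ and every continuous map $f:A\to X$, there is a continuous map $\tilde f:Z\to X$ extending $f$.
\end{definition}

By Haydon's theorem, this is equivalent to Pe\l czy\'nski's original definition; we use only the extension property stated here. Among metrizable compacta the property is no restriction at all: every one of them has it. Beyond the metrizable case it is a real restriction: a Dugundji compactum is a continuous image of a Cantor cube $D^\kappa$ and contains no uncountable family of pairwise disjoint nonempty open sets. Both facts are proved in Section~\ref{sec:towers}. The property thus measures whether a compact space is assembled from metrizable pieces as regularly as a product is. The question we answer is \cite[Problem 3.15]{rotoids}: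

\begin{quote}
\emph{Is every compact rotoid a Dugundji compactum?}
\end{quote}

Compact groups suggest the answer yes. A quotient homomorphism $G\to G/N$ is an open map, and there are enough closed normal subgroups $N$ with metrizable quotient to separate the points of $G$ (Example~\ref{ex:group} and Lemma~\ref{lem:closing}). So $G$ is reached from a point in transfinitely many steps, each an open map with metrizable fibers, and an extension problem can be solved one step at a time by a selection theorem. The reason for doubt is that $G\to G/N$ is open because of translations, and a rotoid has none. Nevertheless the answer is yes, and the condition $H(e,x)=(e,x)$ is not needed.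

\begin{theorem}\label{thm:A}
Let $X$ and $Y$ be compact, let $e\in Y$, and let $H:X\times X\to X\times Y$ be a homeomorphism onto $X\times Y$ with $H(x,x)=(x,e)$ for all $x\in X$. Then $X$ and $Y$ are Dugundji compacta.
\end{theorem}

Taking $Y=X$ answers the question.

\begin{corollary}\label{cor:rotoid}
Every compact rotoid is a Dugundji compactum.
\end{corollary}

The converse of Corollary~\ref{cor:rotoid} fails already for a convergent sequence (Proposition~\ref{prop:seq}). For zero-dimensional spaces it holds after multiplication by a suitable factor.

\begin{theorem}\label{thm:B}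
For a compact zero-dimensional space $X$ the following are equivalent:
\begin{itemize}
\item[(a)] $X$ is a Dugundji compactum;
\item[(b)] $X\times D^\kappa\cong D^\kappa$ for every cardinal $\kappa\ge\max(\omega,w(X))$;
\item[(c)] $X\times D^\kappa$ is a rotoid for some $\kappa$;
\item[(d)] $X\times Y$ is a rotoid for some nonempty compact $Y$.
\end{itemize}
\end{theorem}

Section~\ref{sec:towers} reduces the extension property to the existence of a tower of open maps. Section~\ref{sec:open}, the heart of the paper, shows that quotients compatible with $H$ are open, and Section~\ref{sec:A} builds a tower from them. Section~\ref{sec:B} treats the converse. Section~\ref{sec:emb} shows that Theorem~\ref{thm:A} and Corollary~\ref{cor:rotoid} fail when $H$ is only an embedding.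

\section{Dugundji compacta and open towers}\label{sec:towers}

A space has the \emph{countable chain condition} if every family of pairwise disjoint nonempty open sets is countable. A space $X$ is a \emph{retract} of $\tilde X$ if there are continuous maps $i:X\to\tilde X$ and $r:\tilde X\to X$ with $r\circ i=\mathrm{id}_X$. Each factor of a product is a retract of the product: fix a point in the other factors and project.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Products and retracts of Dugundji compacta are Dugundji compacta.
\item[(b)] Let $X$ be a Dugundji compactum and $\kappa\ge\max(\omega,w(X))$. Then $X$ is a continuous image of $D^\kappa$. If $X$ is a subspace of $D^\kappa$, there is a continuous $r:D^\kappa\to X$ with $r(x)=x$ for all $x\in X$.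
\item[(c)] Every Dugundji compactum has the countable chain condition.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A map into a product is extended coordinate by coordinate. If $X$ is a retract of $\tilde X$ and $f:A\to X$ is given, extend $i\circ f$ to $g:Z\to\tilde X$; then $r\circ g$ extends $f$.

(b) Embed $X$ in $[0,1]^\kappa$. Let $\varphi:(D^\omega)^\kappa\to[0,1]^\kappa$ be the product of copies of the surjection $t\mapsto\sum_n t_n2^{-n-1}$. The space $(D^\omega)^\kappa\cong D^\kappa$ is compact and zero-dimensional, so the restriction of $\varphi$ to the closed set $\varphi^{-1}(X)$, which maps onto $X$, extends to a continuous map $D^\kappa\to X$. For the second statement extend $\mathrm{id}_X$.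

(c) The condition passes to continuous images, by taking preimages of open sets, so by (b) it suffices to treat $D^\kappa$. A clopen set $U\subseteq D^\kappa$ is a finite union of basic open sets, so it depends on a finite set $J$ of coordinates. Let $\mu(U)$ be the proportion of points of $D^J$ in the projection of $U$. This number does not depend on the choice of $J$, it is finitely additive, positive for $U\ne\emptyset$, and $\mu(D^\kappa)=1$. In a disjoint family of nonempty open sets shrink each member to a nonempty clopen set; at most $n$ of these have $\mu\ge 1/n$.
\end{proof}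

To prove that a space is Dugundji we extend maps one metrizable coordinate at a time. Let $\theta$ assign to each point $z$ of a space $Z$ a nonempty closed subset $\theta(z)$ of a space $M$. It is \emph{lower semicontinuous} if $\{z:\theta(z)\cap O\ne\emptyset\}$ is open for every open $O\subseteq M$, and a \emph{selection} of $\theta$ is a map $s:Z\to M$ with $s(z)\in\theta(z)$ for all $z$.

\begin{theorem}[Michael's zero-dimensional selection theorem \cite{Michael56}]\label{thm:michael}
A lower semicontinuous map from a zero-dimensional compact space to the nonempty closed subsets of a completely metrizable space has a continuous selection.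
\end{theorem}

By an \emph{open step} we mean a compact space $B$, a compact metrizable space $M$ and a closed set $E\subseteq B\times M$ such that the projection $\pi:E\to B$ is open and onto. Partial lifts through an open step extend.

\begin{lemma}\label{lem:step}
Let $E\subseteq B\times M$ be an open step. Let $Z$ be zero-dimensional compact, $A\subseteq Z$ closed, and let $\varphi:Z\to B$ and $g:A\to M$ be continuous with $(\varphi(z),g(z))\in E$ for $z\in A$. Then $g$ extends to a continuous $s:Z\to M$ with $(\varphi(z),s(z))\in E$ for all $z\in Z$.
\end{lemma}

\begin{proof}
Put $\theta(z)=\{m\in M:(\varphi(z),m)\in E\}$. This set is closed, and nonempty because $\pi$ is onto. For open $O\subseteq M$ the set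
\[
W_O=\{z:\theta(z)\cap O\ne\emptyset\}=\varphi^{-1}\bigl(\pi(E\cap(B\times O))\bigr)
\]
is open because $\pi$ is open. To force the selection to extend $g$, let $\theta'(z)=\{g(z)\}$ for $z\in A$ and $\theta'(z)=\theta(z)$ for $z\notin A$, and let $W'_O=\{z:\theta'(z)\cap O\ne\emptyset\}$. A point $z_0\in W'_O\setminus A$ has the neighborhood $W_O\setminus A\subseteq W'_O$, since $A$ is closed. If $z_0\in W'_O\cap A$, then $g(z_0)\in\theta(z_0)\cap O$, so $z_0\in W_O$; choose an open $N\ni z_0$ with $g(N\cap A)\subseteq O$, and note that $N\cap W_O\subseteq W'_O$. Thus $\theta'$ is lower semicontinuous, and Theorem~\ref{thm:michael} gives $s$.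
\end{proof}

\begin{example}\label{ex:nonopen}
Openness cannot be dropped. Let $B=\{0\}\cup\{1/n:n\ge1\}$ and $E=(B\times\{0\})\cup\{(0,1)\}\subseteq B\times D$. The projection is not open: the isolated point $(0,1)$ goes to the limit point $0$. For $Z=B$, $\varphi=\mathrm{id}$, $A=\{0\}$ and $g(0)=1$, an extension $s$ would have $s(1/n)=0$ for all $n$ and $s(0)=1$.
\end{example}

\begin{definition}\label{def:tower}
An \emph{open tower} of length $\tau$ (an ordinal) on a compact space $X$ is a family of continuous maps $u_\xi:X\to M_\xi$, $\xi<\tau$, into compact metrizable spaces, such that the $u_\xi$ together separate the points of $X$ and for each $\alpha\le\tau$ the map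
\[
p_\alpha=(u_\xi)_{\xi<\alpha}:X\to X_\alpha:=p_\alpha(X)\subseteq\prod_{\xi<\alpha}M_\xi
\]
is open as a map onto $X_\alpha$.
\end{definition}

For $\alpha\le\beta$ and $t\in\prod_{\xi<\beta}M_\xi$ let $t|\alpha$ be the restriction of $t$ to the coordinates below $\alpha$; it defines a surjection $\pi^\beta_\alpha:X_\beta\to X_\alpha$ with $\pi^\beta_\alpha\circ p_\beta=p_\alpha$. An open tower has the following properties.
\begin{itemize}
\item[(T1)] $X_0$ is a point, and $p_\tau:X\to X_\tau$ is a homeomorphism, being a continuous bijection of compact spaces.
\item[(T2)] $X_{\alpha+1}\subseteq X_\alpha\times M_\alpha$ is an open step. Indeed, $X_{\alpha+1}$ is compact, and $\pi^{\alpha+1}_\alpha(U)=p_\alpha(p_{\alpha+1}^{-1}(U))$ is open for open $U$.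
\item[(T3)] If $\alpha$ is a limit ordinal and $t\in\prod_{\xi<\alpha}M_\xi$ has $t|\gamma\in X_\gamma$ for all $\gamma<\alpha$, then $t\in X_\alpha$. Indeed, the sets $p_\gamma^{-1}(t|\gamma)$ form a decreasing family of nonempty compact sets, and any $x$ in their intersection has $p_\alpha(x)=t$.
\end{itemize}

\begin{proposition}\label{prop:tower}
A compact space with an open tower is a Dugundji compactum.
\end{proposition}

\begin{proof}
Let $Z$, $A$ and $f:A\to X$ be as in Definition~\ref{def:dug}. We construct by recursion continuous maps $s_\xi:Z\to M_\xi$ with $s_\xi|_A=u_\xi\circ f$ such that $f_\alpha=(s_\xi)_{\xi<\alpha}$ maps $Z$ into $X_\alpha$ for every $\alpha\le\tau$. For $\alpha=0$ there is nothing to check. At a limit ordinal $\alpha$ no new map is chosen, and $f_\alpha(Z)\subseteq X_\alpha$ by (T3). Suppose that $f_\alpha:Z\to X_\alpha$ is given and $\alpha<\tau$. For $z\in A$ we have $(f_\alpha(z),u_\alpha f(z))=p_{\alpha+1}f(z)\in X_{\alpha+1}$, so by (T2) Lemma~\ref{lem:step} applies with $\varphi=f_\alpha$ and $g=u_\alpha\circ f$ and yields $s_\alpha$. At the end $f_\tau|_A=p_\tau\circ f$, and $p_\tau^{-1}\circ f_\tau$ extends $f$.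
\end{proof}

A compact metrizable space $X$ has the open tower of length $1$ with $u_0=\mathrm{id}_X$, so it is a Dugundji compactum.

We record one more fact, used to compare quotients.
\begin{itemize}
\item[(Q)] If $p:X\to X'$ and $\tilde p:X\to X''$ are continuous surjections of compact spaces with the same fibers, there is a homeomorphism $h:X'\to X''$ with $\tilde p=h\circ p$.
\end{itemize}
The bijection $h$ exists because the fibers agree; it is continuous because $h^{-1}(C)=p(\tilde p^{-1}(C))$ is compact for closed $C$, and a continuous bijection of compact spaces is a homeomorphism.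

\section{Admissible quotients are open}\label{sec:open}

In this section and the next, $X$, $Y$, $e$ and $H$ are as in Theorem~\ref{thm:A}. A tower needs many open quotients of $X$. The only structure at hand is $H$, so we consider the quotients to which $H$ descends.

\begin{definition}\label{def:adm}
A pair of continuous surjections $p:X\to X'$, $q:Y\to Y'$ onto compact spaces is \emph{admissible} if for all $z,z'\in X\times X$
\[
(p\times p)(z)=(p\times p)(z')\iff(p\times q)(H(z))=(p\times q)(H(z')).
\]
\end{definition}

\begin{example}\label{ex:group}
Let $X=Y=G$ be a compact group and $H$ the map \eqref{eq:shear}. Write $x\sim x'$ for $p(x)=p(x')$ and $y\approx y'$ for $q(y)=q(y')$. Admissibility says: when $x\sim x'$, one has $y\sim y'$ if and only if $x^{-1}y\approx x'^{-1}y'$. This holds if $p=q$ is the quotient map by a closed normal subgroup $N$, because $G/N$ is a group. There are no other admissible pairs, up to (Q). Taking $x=x'=e$ shows that $\approx$ equals $\sim$. Taking $x=x'$ shows that $\sim$ is invariant under left translations, so $y\sim y'$ if and only if $y'^{-1}y\in N$, where $N$ is the class of $e$; as $\sim$ is an equivalence relation,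 $N$ is a subgroup. Taking $x=n\in N$, $x'=e$, $y=y'$ gives $n^{-1}y\sim y$, that is, $y^{-1}n^{-1}y\in N$, so $N$ is normal. The map $p$ is open because $p^{-1}(p(U))=UN$ is a union of translates of $U$.
\end{example}

\begin{proposition}\label{prop:key}
If $(p,q)$ is admissible, then $p$ is open.
\end{proposition}

The proof occupies the rest of the section. Fix an admissible pair and write
\[
F(a)=p^{-1}(a)\quad(a\in X'),\qquad G(c)=q^{-1}(c)\quad(c\in Y'),\qquad \bar e=q(e).
\]

\subsection*{Rectangles of fibers}
The maps $p\times p$ and $(p\times q)\circ H$ have the same fibers, and the second is onto $X'\times Y'$ because $H$ is onto. By (Q) there is a homeomorphism $h:X'\times X'\to X'\times Y'$ with $(p\times q)\circ H=h\circ(p\times p)$. A point $z$ lies in $F(a)\times F(b)$ exactly when $(p\times q)(H(z))=h(a,b)$. Since $H$ is a bijection, this says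
\begin{equation}\label{eq:rect}
H(F(a)\times F(b))=F(a')\times G(c),\qquad\text{where }(a',c)=h(a,b).
\end{equation}
If $a=p(x)$, then $h(a,a)=(p\times q)(H(x,x))=(p(x),q(e))$. Hence
\begin{equation}\label{eq:square}
h(a,a)=(a,\bar e),\qquad H(F(a)\times F(a))=F(a)\times G(\bar e)\qquad(a\in X').
\end{equation}
In Example~\ref{ex:group}, \eqref{eq:rect} reads $H(xN\times yN)=xN\times x^{-1}yN$. So $H$ need not send vertical lines to vertical lines, but it does send rectangles of fibers to rectangles of fibers. This is what replaces translations.

\subsection*{Limits of fibers}
A map fails to be open when fibers shrink in the limit: in Example~\ref{ex:nonopen} the one-point fibers over $1/n$ converge to only half of the fiber over $0$. To make this precise, let $\exp X$ be the set of nonempty closed subsets of a compact space $X$ with the \emph{Vietoris topology}, generated by the sets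
\[
U^+=\{K:K\subseteq U\},\qquad U^-=\{K:K\cap U\ne\emptyset\}\qquad(U\subseteq X\text{ open}).
\]
We use three standard facts \cite{Michael51,Engelking}.
\begin{itemize}
\item[(V1)] $\exp X$ is compact Hausdorff.
\item[(V2)] The map $\exp X\times\exp Y\to\exp(X\times Y)$, $(K,L)\mapsto K\times L$, is continuous and injective.
\item[(V3)] A homeomorphism $H$ induces a homeomorphism $K\mapsto H(K)$ of hyperspaces.
\end{itemize}
Let $\Gamma_p$ be the closure of the graph $\{(a,F(a)):a\in X'\}$ in $X'\times\exp X$, and let $\Gamma_q$ be the closure of $\{(c,G(c)):c\in Y'\}$ in $Y'\times\exp Y$. Put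
\[
\mathcal F_a=\{K:(a,K)\in\Gamma_p\},\qquad\mathcal G_c=\{L:(c,L)\in\Gamma_q\}.
\]
Thus $\mathcal F_a$ consists of all limits of nets $F(a_i)$ with $a_i\to a$. For the projection in Example~\ref{ex:nonopen}, $\mathcal F_0$ has two members, the fiber $\{(0,0),(0,1)\}$ and its proper subset $\{(0,0)\}$.

\begin{lemma}\label{lem:limits}
\begin{itemize}
\item[(a)] $F(a)\in\mathcal F_a$, and every member of $\mathcal F_a$ is a nonempty subset of $F(a)$.
\item[(b)] If $\mathcal F_a=\{F(a)\}$ for every $a\in X'$, then $p$ is open.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\Sigma=\{(a,K):K\subseteq F(a)\}$ contains the graph of $F$, so it suffices to show that $\Sigma$ is closed. If $(a,K)\notin\Sigma$, pick $x\in K$ with $p(x)\ne a$ and disjoint open sets $W\ni a$ and $W'\ni p(x)$. Then $W\times(p^{-1}(W'))^-$ is a neighborhood of $(a,K)$ missing $\Sigma$.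

(b) The hypothesis says that $\Gamma_p$ is the graph of $F$. For closed $\mathcal C\subseteq\exp X$ the set $F^{-1}(\mathcal C)$ is then the projection of $\Gamma_p\cap(X'\times\mathcal C)$, which is compact by (V1). So $F:X'\to\exp X$ is continuous, and $p(U)=F^{-1}(U^-)$ is open for open $U$.
\end{proof}

Fix $a\in X'$, put $P=F(a)$, and let $B\in\mathcal F_a$. We must show that $B=P$.

\subsection*{What squares give}
By (V1)--(V3), the sets $K\in\exp X$ with $H(K\times K)=K\times G(\bar e)$ form a closed subset of $\exp X$. It contains all fibers of $p$ by \eqref{eq:square}, hence all their limits. So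
\begin{equation}\label{eq:two}
H(B\times B)=B\times G(\bar e),\qquad H(P\times P)=P\times G(\bar e).
\end{equation}
In two cases this is enough.

Suppose first that $H$ preserves the first coordinate, as for groups. For $x\in B$, \eqref{eq:two} gives $H(\{x\}\times B)=\{x\}\times G(\bar e)=H(\{x\}\times P)$, and $B=P$ follows.

Suppose next that $P$ is finite. Then we count: $|P|^2=|P|\,|G(\bar e)|$ and $|B|^2=|B|\,|G(\bar e)|$, so $|B|=|G(\bar e)|=|P|$ and $B=P$. The projection of Example~\ref{ex:nonopen} is excluded in this way: the one-point set $B$ forces $|G(\bar e)|=1$, and the two-point set $P$ forces $|G(\bar e)|=2$. All fibers are measured by the same yardstick $G(\bar e)$, so they cannot shrink.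

In general \eqref{eq:two} is not enough. Let $B\subseteq P$ and $L_0\ni e$ be sets such that $B$, $P\setminus B$ and $L_0$ are countably infinite. Send $(x,x)$ to $(x,e)$, match the rest of $B\times B$ bijectively with the rest of $B\times L_0$, and then match what remains of $P\times P$ with what remains of $P\times L_0$; all these sets are countably infinite. Both identities \eqref{eq:two} hold with $L_0$ in place of $G(\bar e)$, and $B\ne P$.

\subsection*{Mixed rectangles}
The missing information is in the rectangle $P\times B$: if we show that $H(P\times B)$ is also $B\times G(\bar e)$, then $P\times B=B\times B$. Now $P\times B$ is a limit of rectangles $F(a)\times F(a_i)$, whose images are rectangles $F(a_i')\times G(c_i)$ with $(a_i',c_i)\to(a,\bar e)$. The difficulty is that $c_i$ need not equal $\bar e$. The limit is $C\times L$, where $L$ is a limit of fibers of $q$ and may a priori have shrunk too. The side $C$ is identified by intersecting with the diagonal. The side $L$ is identified by pulling $P\times L$ back under $H^{-1}$. First we justify the passage to the limit, in both directions.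

\begin{lemma}\label{lem:limrect}
Let $a\in X'$.
\begin{itemize}
\item[(a)] For $A,B\in\mathcal F_a$ there are $C\in\mathcal F_a$ and $L\in\mathcal G_{\bar e}$ with $H(A\times B)=C\times L$.
\item[(b)] For $C\in\mathcal F_a$ and $L\in\mathcal G_{\bar e}$ there are $A,B\in\mathcal F_a$ with $H(A\times B)=C\times L$.
\end{itemize}
\end{lemma}

\begin{proof}
Consider the maps
\begin{align*}
\mu&:\Gamma_p\times\Gamma_p\to(X'\times Y')\times\exp(X\times Y), &((b,A),(b',B))&\mapsto(h(b,b'),H(A\times B)),\\
\nu&:\Gamma_p\times\Gamma_q\to(X'\times Y')\times\exp(X\times Y), &((b,C),(c,L))&\mapsto((b,c),C\times L).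
\end{align*}
They are continuous by (V2) and (V3), with compact domains and Hausdorff target by (V1). The product of the graphs is dense in each domain, and by \eqref{eq:rect} and the surjectivity of $h$ these two dense sets have the same image $\Delta=\{((b,c),F(b)\times G(c)):b\in X',\ c\in Y'\}$. The images of $\mu$ and $\nu$ are compact, hence closed, and $\Delta$ is dense in both; so both equal the closure of $\Delta$.

For (a), the point $\mu((a,A),(a,B))=((a,\bar e),H(A\times B))$ lies in the image of $\nu$, so it equals $\nu((a,C),(\bar e,L))$ for some $C\in\mathcal F_a$, $L\in\mathcal G_{\bar e}$. For (b), the point $\nu((a,C),(\bar e,L))$ equals $\mu((b,A),(b',B))$ for some $A\in\mathcal F_b$, $B\in\mathcal F_{b'}$ with $h(b,b')=(a,\bar e)=h(a,a)$, and then $b=b'=a$.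
\end{proof}

What remains involves no topology.

\begin{lemma}\label{lem:sets}
Let $X,Y$ be sets, $e\in Y$, and let $H:X\times X\to X\times Y$ be injective with $H(x,x)=(x,e)$ for all $x$. Let $P\subseteq X$, let $\mathcal F$ be a family of nonempty subsets of $P$ with $P\in\mathcal F$, and let $\mathcal G$ be a family of subsets of $Y$. Assume:
\begin{itemize}
\item[(R1)] for $A,B\in\mathcal F$ there are $C\in\mathcal F$ and $L\in\mathcal G$ with $H(A\times B)=C\times L$;
\item[(R2)] for $L\in\mathcal G$ there are $A,B\in\mathcal F$ with $H(A\times B)=P\times L$.
\end{itemize}
Then $\mathcal F=\{P\}$.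
\end{lemma}

\begin{proof}
\emph{The diagonal reads off the intersection.} Suppose $H(A\times B)=C\times L$. Since $H$ is injective,
\[
x\in A\cap B\iff(x,x)\in A\times B\iff(x,e)\in C\times L.
\]
So $A\cap B=C$ if $e\in L$, and $A\cap B=\emptyset$ if $e\notin L$.

\emph{At most one member of $\mathcal G$ contains $e$.} Let $e\in L\in\mathcal G$. By (R2), $P\times L=H(A\times B)$ with $A,B\in\mathcal F$. Then $A\cap B=P$, and $A,B\subseteq P$, so $A=B=P$. Thus $P\times L=H(P\times P)$, and this determines $L$ because $P\neq\emptyset$.

\emph{Comparison of two rectangles.} Let $B\in\mathcal F$. By (R1), $H(P\times B)=C\times L$ and $H(B\times B)=C'\times L'$ with $L,L'\in\mathcal G$. Since $P\cap B=B\cap B=B$ is nonempty, the first step gives $e\in L$, $e\in L'$ and $C=C'=B$. The second step gives $L=L'$. Hence $H(P\times B)=B\times L=H(B\times B)$, so $P\times B=B\times B$ by injectivity, and $P=B$ because $B\ne\emptyset$.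
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Fix $a\in X'$ and apply Lemma~\ref{lem:sets} with $P=F(a)$, $\mathcal F=\mathcal F_a$ and $\mathcal G=\mathcal G_{\bar e}$. The assumptions on $\mathcal F$ hold by Lemma~\ref{lem:limits}(a), condition (R1) is Lemma~\ref{lem:limrect}(a), and (R2) is Lemma~\ref{lem:limrect}(b) with $C=P$. So $\mathcal F_a=\{F(a)\}$ for every $a$, and $p$ is open by Lemma~\ref{lem:limits}(b).
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

A tower requires open maps $p_\alpha$ that arise by combining maps onto metrizable spaces. Openness alone is not convenient here, since nothing says that it survives combination; admissibility does survive.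

\begin{lemma}\label{lem:diag}
Let $(p_j,q_j)$, $j\in J$, be admissible pairs, and let $p=(p_j)_{j\in J}$ and $q=(q_j)_{j\in J}$, regarded as maps onto their images. Then $(p,q)$ is admissible.
\end{lemma}

\begin{proof}
Two points $z,z'$ agree under $p\times p$ if and only if they agree under every $p_j\times p_j$, if and only if $H(z),H(z')$ agree under every $p_j\times q_j$, if and only if $H(z),H(z')$ agree under $p\times q$. For $J=\emptyset$ both maps are constant and both sides of the equivalence always hold.
\end{proof}

Next we need admissible pairs with metrizable images that detect a given function. Let $C(X)$ be the set of continuous real functions on $X$. For $\Phi\subseteq C(X)$ let $p_\Phi(x)=(f(x))_{f\in\Phi}\in\mathbb R^\Phi$, regarded as a map onto its image, and define $q_\Psi$ for $\Psi\subseteq C(Y)$ in the same way. If $\Phi$ is countable, $p_\Phi(X)$ is compact and metrizable. We say that $u\in C(X\times X)$ is \emph{determined by} $\Phi$ if $u$ is constant on the fibers of $p_\Phi\times p_\Phi$, and that $u\in C(X\times Y)$ is \emph{determined by} $(\Phi,\Psi)$ if it is constant on the fibers of $p_\Phi\times q_\Psi$. Enlarging the families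 preserves these relations.

\begin{lemma}\label{lem:closing}
For every $f_0\in C(X)$ there are countable sets $\Phi\subseteq C(X)$ and $\Psi\subseteq C(Y)$ with $f_0\in\Phi$ such that $(p_\Phi,q_\Psi)$ is admissible.
\end{lemma}

\begin{proof}
The finite sums $\sum_k f_k(x)g_k(y)$ with $f_k\in C(X)$, $g_k\in C(Y)$ form an algebra that contains the constants and separates the points of $X\times Y$. By the Stone--Weierstrass theorem each $u\in C(X\times Y)$ is the uniform limit of a sequence of such sums, so $u$ is determined by the countable sets of all $f_k$ and all $g_k$ that occur. The same argument on $X\times X$, with the $f_k$ and $g_k$ collected in one set, shows that each $u\in C(X\times X)$ is determined by a countable subset of $C(X)$.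

Let $\Phi_0=\{f_0\}$, $\Psi_0=\emptyset$, and let $\mathrm{pr}_1,\mathrm{pr}_2$ denote coordinate projections. Given countable $\Phi_n,\Psi_n$, choose countable $\Phi_{n+1}\supseteq\Phi_n$ and $\Psi_{n+1}\supseteq\Psi_n$ such that for all $f\in\Phi_n$ and $g\in\Psi_n$:
\begin{itemize}
\item $f\circ\mathrm{pr}_1\circ H$ and $g\circ\mathrm{pr}_2\circ H$ are determined by $\Phi_{n+1}$;
\item $f\circ\mathrm{pr}_1\circ H^{-1}$ and $f\circ\mathrm{pr}_2\circ H^{-1}$ are determined by $(\Phi_{n+1},\Psi_{n+1})$.
\end{itemize}
Put $\Phi=\bigcup_n\Phi_n$ and $\Psi=\bigcup_n\Psi_n$. If $z,z'$ agree under $p_\Phi\times p_\Phi$, the first item shows that all $f\circ\mathrm{pr}_1$ ($f\in\Phi$) and $g\circ\mathrm{pr}_2$ ($g\in\Psi$) agree at $H(z)$ and $H(z')$; that is, $H(z),H(z')$ agree under $p_\Phi\times q_\Psi$. Conversely, if $H(z),H(z')$ agree under $p_\Phi\times q_\Psi$, the second item shows that all $f\circ\mathrm{pr}_1$ and $f\circ\mathrm{pr}_2$ ($f\in\Phi$) agree at $z$ and $z'$.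
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\{f_\xi:\xi<\tau\}\subseteq C(X)$ separate the points of $X$. By Lemma~\ref{lem:closing} choose countable $\Phi_\xi\ni f_\xi$ and $\Psi_\xi$ with $(p_{\Phi_\xi},q_{\Psi_\xi})$ admissible, and put $u_\xi=p_{\Phi_\xi}$, $M_\xi=u_\xi(X)$. The $M_\xi$ are compact metrizable and the $u_\xi$ separate points. For $\alpha\le\tau$ the map $p_\alpha=(u_\xi)_{\xi<\alpha}$ is the first member of an admissible pair by Lemma~\ref{lem:diag}, so it is open by Proposition~\ref{prop:key}. Thus $X$ has an open tower and is Dugundji by Proposition~\ref{prop:tower}. By Lemma~\ref{lem:basic}(a), $X\times X$ is Dugundji; so is the homeomorphic space $X\times Y$, and so is its retract $Y$.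
\end{proof}

\begin{remark}\label{rem:hyp}
The condition $H(x,x)=(x,e)$ enters in \eqref{eq:square} and in the first step of Lemma~\ref{lem:sets}; without it nothing is left, since $Y=X$ and $H=\mathrm{id}$ are available for every $X$. Surjectivity of $H$ gives equality rather than inclusion in \eqref{eq:rect}, and it gives (R2). Compactness is used in (Q), (V1), (T1), (T3) and the Stone--Weierstrass theorem.
\end{remark}

\section{The converse}\label{sec:B}

Isolated points obstruct the converse of Corollary~\ref{cor:rotoid}, even for a countable metrizable space.

\begin{proposition}\label{prop:seq}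
The convergent sequence $X=\omega+1$ is a Dugundji compactum, but there is no homeomorphism $H$ of $X\times X$ onto itself and no $e\in X$ with $H(x,x)=(x,e)$ for all $x$. In particular, $X$ is not a rotoid.
\end{proposition}

\begin{proof}
The space is compact metrizable, hence Dugundji. Suppose $H$ and $e$ exist. If $e$ is isolated, then $X\times\{e\}$ is open, so its preimage, the diagonal, is open. A basic neighborhood $U\times V$ of $(\omega,\omega)$ contained in the diagonal forces $U=\{\omega\}$, but $\omega$ is not isolated. If $e=\omega$, the isolated point $(0,0)$ is mapped to the non-isolated point $(0,\omega)$.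
\end{proof}

Multiplying by $D^\omega$ removes isolated points, and Theorem~\ref{thm:B} says that for zero-dimensional $X$ a large enough Cantor cube absorbs $X$ entirely. The plan for (a)$\Rightarrow$(b) runs the earlier argument backward: a zero-dimensional Dugundji compactum has an open tower, and each step of the tower becomes a trivial projection after multiplication by $D^\omega$.

\subsection*{Trivializing one step}

\begin{lemma}\label{lem:triv}
Let $E\subseteq B\times M$ be an open step with $B$ and $M$ zero-dimensional. Then there is a homeomorphism $E\times D^\omega\to B\times D^\omega$ commuting with the projections to $B$.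
\end{lemma}

When $B$ is a point, this says that $E\times D^\omega\cong D^\omega$ for a zero-dimensional compact metrizable $E$. One proves it by cutting $E\times D^\omega$ into $2^{k_1}$ small clopen pieces, each piece into $2^{k_2-k_1}$ smaller ones, and so on, and reading off the address of a point; the number of pieces can be raised to a power of $2$ because there are no isolated points. In general we must do this in all fibers at once, and the difficulty is that the number of small pieces that meet a fiber depends on the fiber. Openness makes this number locally constant. It is also necessary, since the projection $B\times D^\omega\to B$ is open.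

\begin{proof}
Let $M'=M\times D^\omega$ with a compatible metric $d$, and let $E'=E\times D^\omega\subseteq B\times M'$ with projection $\pi:E'\to B$. The space $E'$ is compact and zero-dimensional. The map $\pi$ is onto, open, and closed by compactness, so it sends clopen sets to clopen sets. Its fibers are products with $D^\omega$ and have no isolated points. We regard each fiber as a subset of $M'$ and call $Q\subseteq E'$ \emph{$\varepsilon$-thin} if $Q\cap\pi^{-1}(b)$ has $d$-diameter less than $\varepsilon$ for every $b\in B$.

\emph{Step 1. Every clopen $Q\subseteq E'$ is the disjoint union of two clopen sets $R$ and $Q\setminus R$ with $\pi(R)=\pi(Q\setminus R)=\pi(Q)$.} Let $b\in U=\pi(Q)$. The set $Q\cap\pi^{-1}(b)$ is nonempty and open in a fiber without isolated points, so it has two points. Choose a clopen $R_b\subseteq Q$ containing exactly one of them. Then $N_b=\pi(R_b)\cap\pi(Q\setminus R_b)$ is a clopen neighborhood of $b$ in $U$. Cover the compact set $U$ by $N_{b_1},\dots,N_{b_r}$, let $U_l=N_{b_l}\setminus\bigcup_{i<l}N_{b_i}$, and put $R=\bigcup_l(R_{b_l}\cap\pi^{-1}(U_l))$. For $b\in U_l$ the fiber over $b$ meets both $R_{b_l}$ and $Q\setminus R_{b_l}$,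 hence both $R$ and $Q\setminus R$.

\emph{Step 2. Let $V\subseteq E'$ be clopen with $\pi(V)=B$, and let $\varepsilon>0$. For all sufficiently large $N$, the set $V$ has a partition into $N$ clopen $\varepsilon$-thin sets, each mapped onto $B$.} Partition $M'$ into clopen sets $O_1,\dots,O_m$ of diameter less than $\varepsilon$, and let $V_i=V\cap(B\times O_i)$; these sets are clopen, $\varepsilon$-thin, and partition $V$. Call two points of $B$ equivalent if they lie in the same sets $\pi(V_i)$. The classes form a finite clopen partition $\mathcal U$ of $B$. For $U\in\mathcal U$ and each $i$, either $U\cap\pi(V_i)=\emptyset$ and $V_i\cap\pi^{-1}(U)$ is empty, or $U\subseteq\pi(V_i)$ and $V_i\cap\pi^{-1}(U)$ is mapped onto $U$. So $V\cap\pi^{-1}(U)$ is partitioned into at least one and at most $m$ clopen $\varepsilon$-thin pieces mapped onto $U$. Let $N\ge m$. Each use of Step 1 raises the number of pieces by one, so we may arrange exactly $N$ pieces $Q_1(U),\dots,Q_N(U)$ over each $U$. The sets $Q_l=\bigcup_{U\in\mathcal U}Q_l(U)$, $1\le l\le N$, form the required partition.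

\emph{Step 3. Addresses.} We construct integers $0=k_0<k_1<\cdots$ and clopen partitions $\{V_s:s\in D^{k_n}\}$ of $E'$ such that each $V_s$ is mapped onto $B$, each $V_s$ with $s\in D^{k_n}$ is $1/n$-thin for $n\ge1$, and $V_s\subseteq V_{s|k_n}$ for $s\in D^{k_{n+1}}$. Start with $V_\emptyset=E'$. Given level $n$, choose $k\ge1$ such that Step 2 with $\varepsilon=1/(n+1)$ and $N=2^k$ applies to each of the finitely many sets $V_s$, $s\in D^{k_n}$. Put $k_{n+1}=k_n+k$ and index the $2^k$ pieces of $V_s$ by the $2^k$ extensions of $s$ of length $k_{n+1}$.

For $z\in E'$ let $\theta(z)\in D^\omega$ be the unique sequence with $z\in V_{\theta(z)|k_n}$ for all $n$. Each coordinate of $\theta$ is constant on the members of a clopen partition, so $(\pi,\theta):E'\to B\times D^\omega$ is continuous. For $b\in B$ and $t\in D^\omega$, the preimage of $(b,t)$ is the intersection of the decreasing sequence of compact sets $\pi^{-1}(b)\cap V_{t|k_n}$. They are nonempty because $\pi(V_{t|k_n})=B$, and their diameters tend to $0$, so the intersection is one point. Hence $(\pi,\theta)$ is a continuous bijection of compact spaces.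
\end{proof}

\subsection*{Trivializing a tower}

\begin{proposition}\label{prop:absorb}
Let $X$ have an open tower of length $\tau$ in which all $M_\xi$ are zero-dimensional, and let $K=D^\omega$. Then $X\times K^\tau\cong K^\tau$.
\end{proposition}

\begin{proof}
Each $X_\alpha$ is zero-dimensional, as a subspace of a product of zero-dimensional spaces. By (T2) and Lemma~\ref{lem:triv} there are homeomorphisms $\lambda_\alpha:X_{\alpha+1}\times K\to X_\alpha\times K$ of the form $\lambda_\alpha(x,y)=(x|\alpha,\ell_\alpha(x,y))$. We spend one copy of $K$ on each step and construct homeomorphisms $\psi_\alpha:X_\alpha\times K^\alpha\to K^\alpha$, $\alpha\le\tau$, such that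
\begin{equation}\label{eq:compat}
\psi_\alpha(x,y)|\gamma=\psi_\gamma(x|\gamma,y|\gamma)\qquad(\gamma\le\alpha).
\end{equation}
The map $\psi_0$ is the map between one-point spaces. Given $\psi_\alpha$, put
\[
\psi_{\alpha+1}(x,y)=\bigl(\psi_\alpha(x|\alpha,y|\alpha),\,\ell_\alpha(x,y_\alpha)\bigr)\in K^\alpha\times K .
\]
This is the composition of two homeomorphisms: $\lambda_\alpha$ acting on the coordinates $(x,y_\alpha)$ with $y|\alpha$ fixed, followed by $\psi_\alpha\times\mathrm{id}_K$. Condition \eqref{eq:compat} holds for $\gamma=\alpha$ by the formula and for smaller $\gamma$ by induction.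

At a limit $\alpha$, the points $\psi_\gamma(x|\gamma,y|\gamma)$, $\gamma<\alpha$, extend one another, so \eqref{eq:compat} defines $\psi_\alpha$, and each coordinate of $\psi_\alpha$ is continuous. If $\psi_\alpha(x,y)=\psi_\alpha(x',y')$, then $x|\gamma=x'|\gamma$ and $y|\gamma=y'|\gamma$ for all $\gamma<\alpha$, so $\psi_\alpha$ is injective. For $v\in K^\alpha$ the sets $\{(x,y)\in X_\alpha\times K^\alpha:\psi_\gamma(x|\gamma,y|\gamma)=v|\gamma\}$, $\gamma<\alpha$, are compact, decreasing, and nonempty because $\psi_\gamma$ and $\pi^\alpha_\gamma$ are onto; a point of their intersection is mapped to $v$. So $\psi_\alpha$ is a homeomorphism. Finally $X\cong X_\tau$ by (T1).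
\end{proof}

\subsection*{A tower from a retraction}

\begin{lemma}\label{lem:retract}
Let $X$ be a zero-dimensional Dugundji compactum and $\kappa\ge\max(\omega,w(X))$. Then $X$ has an open tower of length $\kappa$ in which all $M_\xi$ are zero-dimensional.
\end{lemma}

\begin{proof}
The characteristic functions of at most $\kappa$ clopen sets forming a base embed $X$ in $D^\kappa$. Let $r:D^\kappa\to X$ be the retraction of Lemma~\ref{lem:basic}(b), and for $S\subseteq\kappa$ let $\pi_S:D^\kappa\to D^S$ be the projection and $X_S=\pi_S(X)$. The restriction of $\pi_S$ to $X$ need not be open; as in Section~\ref{sec:A}, we single out the quotients that respect the available structure, now $r$.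

The $\xi$-th coordinate of $r$ is the characteristic function of a clopen subset of $D^\kappa$, so it depends on a finite set $J_\xi\subseteq\kappa$ of coordinates. Call $S\subseteq\kappa$ \emph{good} if $J_\xi\subseteq S$ for all $\xi\in S$. For good $S$,
\begin{equation}\label{eq:good}
\pi_S(y)=\pi_S(y')\ \Longrightarrow\ \pi_S(r(y))=\pi_S(r(y'))\qquad(y,y'\in D^\kappa).
\end{equation}
Unions of good sets are good. Each $\xi$ lies in a countable good set $T_\xi$: start with $\{\xi\}$, add $J_\eta$ for every $\eta$ already present, and repeat $\omega$ times.

\emph{For good $S$ the map $\pi_S|_X:X\to X_S$ is open.} Let $U\subseteq X$ be open and $x\in U$. For $a\in X_S$ let $y(a)\in D^\kappa$ agree with $a$ on $S$ and with $x$ off $S$, and put $\sigma(a)=r(y(a))$. The map $\sigma:X_S\to X$ is continuous, and $\sigma(\pi_S(x))=r(x)=x$. If $a=\pi_S(x')$ with $x'\in X$, then \eqref{eq:good} gives $\pi_S(\sigma(a))=\pi_S(r(x'))=\pi_S(x')=a$. So $\sigma$ is a section of $\pi_S|_X$ through $x$, and $\sigma^{-1}(U)$ is an open neighborhood of $\pi_S(x)$ contained in $\pi_S(U)$.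

Let $M_\xi=D^{T_\xi}$ and $u_\xi=\pi_{T_\xi}|_X$ for $\xi<\kappa$. These maps separate points because $\xi\in T_\xi$. The map $p_\alpha=(u_\xi)_{\xi<\alpha}$ has the same fibers as $\pi_S|_X$ for the good set $S=\bigcup_{\xi<\alpha}T_\xi$, so it is open by (Q).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a)$\Rightarrow$(b). By Lemma~\ref{lem:retract} and Proposition~\ref{prop:absorb}, $X\times(D^\omega)^\kappa\cong(D^\omega)^\kappa$, and $(D^\omega)^\kappa\cong D^\kappa$ because $\kappa$ is infinite.

(b)$\Rightarrow$(c). The cube $D^\kappa$ is a topological group under addition modulo $2$, hence a rotoid by \eqref{eq:shear}, and being a rotoid is a topological property.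

(c)$\Rightarrow$(d). Take $Y=D^\kappa$.

(d)$\Rightarrow$(a). The compact rotoid $X\times Y$ is Dugundji by Corollary~\ref{cor:rotoid}, and $X$ is a retract of it; apply Lemma~\ref{lem:basic}(a).
\end{proof}

Zero-dimensionality of $X$ is used only in (a)$\Rightarrow$(b), where it is necessary: if (b) holds, then $X$ embeds in $D^\kappa$.

\section{Embeddings do not suffice}\label{sec:emb}

If $H$ is only required to be an embedding, one can attach a large group to a bad space $S$ and use the group to record the differences of points of $S$.

\begin{proposition}\label{prop:emb}
There are a compact space $X$, a point $e\in X$ and a homeomorphic embedding $H:X\times X\to X\times X$ with $H(x,x)=(x,e)$ and $H(e,x)=(e,x)$ for all $x\in X$, such that $X$ is not a Dugundji compactum.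
\end{proposition}

\begin{proof}
Let $S=\omega_1\cup\{\infty\}$ be the one-point compactification of a discrete space of size $\omega_1$. Let $G=D\times D^{\omega_1}$, a compact group under addition modulo $2$ with neutral element $e=(0,0)$, and let $X=G\sqcup S$ be the topological sum. Define $j:S\to D^{\omega_1}$ by letting $j(\xi)$ be the characteristic function of $\{\xi\}$ and $j(\infty)=0$. It is injective, and continuous because its $\eta$-th coordinate is the characteristic function of the clopen set $\{\eta\}\subseteq S$. Fix a homeomorphism $\iota:G\to D^{\omega_1}$, obtained by re-indexing the coordinates. For $y,y'\in G$ and $s,t\in S$ put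
\begin{align*}
H(y,y')&=(y,y'-y), & H(y,s)&=(y,s),\\
H(s,t)&=\bigl(s,(0,j(t)-j(s))\bigr), & H(s,y)&=\bigl(s,(1,\iota(y))\bigr).
\end{align*}
The four pieces $G\times G$, $G\times S$, $S\times S$, $S\times G$ are clopen in $X\times X$, and $H$ is continuous on each. It is injective on each: the first coordinate is preserved, and for a fixed first coordinate the maps $y'\mapsto y'-y$, $s\mapsto s$, $t\mapsto j(t)-j(s)$ and $\iota$ are injective. The images lie in the pairwise disjoint sets $G\times G$, $G\times S$, $S\times(\{0\}\times D^{\omega_1})$ and $S\times(\{1\}\times D^{\omega_1})$. So $H$ is a continuous injection of a compact space, hence an embedding. Further, $H(y,y)=(y,e)$, $H(s,s)=(s,(0,0))=(s,e)$, $H(e,y')=(e,y')$ and $H(e,s)=(e,s)$. The points $\xi<\omega_1$ of $S$ are isolated in $X$, so $X$ does not have the countable chain condition and is not Dugundji by Lemma~\ref{lem:basic}(c).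
\end{proof}

Thus Theorem~\ref{thm:A} (with $Y=X$) and Corollary~\ref{cor:rotoid} fail if ``homeomorphism onto'' is weakened to ``homeomorphic embedding'', even when $H(e,x)=(e,x)$ is assumed.

\begin{thebibliography}{9}

\bibitem{rotoids}
\emph{Diagonal-flexible spaces and rotoids},
\texttt{http://vestniken.ru/articles/24/eng/24.pdf}.

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{Michael51}
E. Michael, \emph{Topologies on spaces of subsets}, 1951.

\bibitem{Michael56}
E. Michael, \emph{Selected selection theorems}, Amer. Math. Monthly \textbf{63} (1956).

\end{thebibliography}
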